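# Testing Bipartiteness in the dense graph model with about $\epsilon^{-3/2}$ queries

## 1. Violated edges, testers, sampled graphs, signed walks

Graphs are simple and finite. We write $n$ for the number of vertices of the input graph and $V=[n]=\{1,\dots,n\}$; $\ln$ is the natural logarithm. The notations $\widetilde O,\widetilde\Omega,\widetilde\Theta$ hide factors polylogarithmic in $1/\epsilon$.

**Definition 1 (dense graph model, distance).** A graph $G=(V,E)$ is accessed by queries to its adjacency predicate: a query is a pair $(u,v)\in V^2$, and the answer says whether $\{u,v\}\in E$. Two graphs on $V$ are $\epsilon$-far from one another if they differ on more than $\epsilon n^2/2$ unordered pairs. A graph is $\epsilon$-far from bipartite if it is $\epsilon$-far from every bipartite graph on $V$.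

A *2-coloring* of a vertex set is a map to $\{\pm1\}$, with no condition; it *violates* an edge whose endpoints get equal colors. For a fixed 2-coloring, the closest bipartite graph respecting its two classes is obtained from $G$ by deleting the violated edges. So $G$ is $\epsilon$-far from bipartite exactly when every 2-coloring violates more than $\epsilon n^2/2$ edges. (Normalizing by $\binom n2$ instead changes $\epsilon$ only by a constant factor, which is immaterial below.)

*Example.* In the complete graph $K_n$, color classes of sizes $a+b=n$ violate $\binom a2+\binom b2=\frac{a^2+b^2-n}2\ge\frac{n^2}4-\frac n2$ edges. So $K_n$ is $\epsilon$-far for every $\epsilon<\frac12-\frac1n$.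

*Example.* Blow up a 5-cycle: five classes of $s=n/5$ vertices, all edges between cyclically consecutive classes. There are $s^5$ five-cycles with one vertex in each class. Each, being odd, contains a violated edge, and each edge lies in $s^3$ of them. So every 2-coloring violates at least $s^2=n^2/25$ edges, and the graph is $\epsilon$-far for every $\epsilon<2/25$. It has no triangle.

**Definition 2 (tester).** An $\epsilon$-tester for Bipartiteness is a randomized algorithm that gets $n$ and $\epsilon$, has query access to $G$, accepts every bipartite graph with probability at least $2/3$, and rejects every graph that is $\epsilon$-far from bipartite with probability at least $2/3$. Its queries may be *adaptive*, that is, may depend on earlier answers. It has *one-sided error* if it always accepts bipartite graphs. Its query complexity is the maximum number of queries it makes, as a function of $\epsilon$, uniformly in $n$.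

*Example.* Pick $s$ random vertices, query all pairs among them, and reject iff the induced subgraph is not bipartite. This makes at most $\binom s2$ non-adaptive queries and has one-sided error. Whether it is an $\epsilon$-tester depends on $s$.

Some 2-coloring always violates at most half of the edges (average over all colorings), hence at most $n^2/4$ edges. So for $\epsilon>\frac12$ no graph is $\epsilon$-far and a tester may always accept. From now on $0<\epsilon\le\frac12$.

**Definition 3 (sampled graph).** For $T=(v_1,\dots,v_t)\in V^t$, let $\Gamma_T$ be the simple graph on the index set $[t]$ with $p\sim q$ iff $\{v_p,v_q\}\in E$. Indices carrying the same vertex are non-adjacent and have the same neighbors.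

*Example.* Let $G$ be the triangle on $\{1,2,3\}$ and $T=(1,2,1,3)$. Indices $1,3$ both carry vertex $1$, and $\Gamma_T$ is $K_4$ minus the edge $\{1,3\}$. The coloring $+,-,+,-$ violates one edge, and no coloring violates none, since $\Gamma_T$ contains a triangle.

**Definition 4 (signed walk, odd closed walk).** Let $\Gamma$ be a graph on $[t]$. One step from $p$: with probability $\frac12$ stay; otherwise pick $u\in[t]$ uniformly, query whether $p\sim u$, move to $u$ if so, and else stay. The walk carries a sign, initially $+$, flipped at each move. If it visits some vertex with both signs, the segment between the two visits is a closed walk with an odd number of moves, an *odd closed walk*.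

*Example.* In a triangle the moves $1\to2\to3\to1$ carry signs $+,-,+,-$, so vertex $1$ is seen with both signs. In a bipartite graph each move switches sides, so the sign at a vertex is determined by its side and the starting side, and no odd closed walk exists. Conversely, an odd closed walk certifies non-bipartiteness.

Note the cost model: a step costs one query at most, but from a vertex of degree $d$ it moves only with probability $\frac d{2t}$.

## 2. The query exponent of Bipartiteness

The following is known.

- Alon and Krivelevich: if $G$ is $\epsilon$-far from bipartite, then with high probability the subgraph induced by a random set of $\widetilde O(1/\epsilon)$ vertices is not bipartite. So the tester in the example after Definition 2 works with $\widetilde O(1/\epsilon^2)$ non-adaptive queries.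
- Bogdanov and Trevisan: every non-adaptive $\epsilon$-tester needs $\Omega(1/\epsilon^2)$ queries.
- Bogdanov and Trevisan: general testers need $\Omega(1/\epsilon^{3/2})$ queries, even when the input has maximum degree $O(\epsilon n)$. For graphs of maximum degree $O(\epsilon n)$ this bound is almost tight.

Open Problem 8.9 of "Introduction to Property Testing" asks: can Bipartiteness be $\epsilon$-tested using $\widetilde O(1/\epsilon^c)$ queries for some $c<2$? How about $c=1.5$?

The answer to both questions is yes.

**Theorem 1.** There is an adaptive tester making $O(\epsilon^{-3/2}\log^{12.5}(4/\epsilon))$ queries that always accepts bipartite graphs and rejects every graph that is $\epsilon$-far from bipartite with probability $\ge0.9$. Whenever it rejects, it has found an odd closed walk in $G$.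

## 3. A pentagon blow-up, disjoint cliques, small degrees

*Pentagon blow-up.* Five independent uniform vertices hit the five classes in some order with probability $5!/5^5=0.0384$, and then the ten queries among them show a 5-cycle. A constant number of repetitions gives a constant number of queries; here $\epsilon<2/25$ may be fixed.

*Disjoint cliques.* Let $G$ be a disjoint union of cliques of size $s=4\epsilon n$ (an integer dividing $n$), with $\epsilon n>1$. By the computation for $K_s$, every 2-coloring violates at least $\frac ns\left(\frac{s^2}4-\frac s2\right)=\epsilon n^2-\frac n2>\frac{\epsilon n^2}2$ edges, so $G$ is $\epsilon$-far. Adaptivity helps here. Fix any $v$ and put $r=\lceil 2n/(s-2)\rceil$. Query $v$ against $r$ random vertices, then against $r$ more. The first batch finds a neighbor $u$ with probability at least $1-e^{-2}$; given that, the second finds a neighbor $u'\ne u$ with probability at least $1-e^{-2}$, since there are $s-2$ such vertices. Then one query shows the triangle $v,u,u'$. The success probability is at least $(1-e^{-2})^2>0.74$, and since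 $s-2\ge2\epsilon n$, the number of queries is at most $2r+1\le 2/\epsilon+3$.

*Small degrees.* Suppose all degrees are at most $A\epsilon n$. Then $\Gamma_T$ has in expectation $\binom t2\frac{2|E|}{n^2}\le\frac{A\epsilon t^2}2$ edges. For $t=\widetilde O(1/\epsilon)$ this is $A\,t$ times a polylogarithmic factor. Querying all $\binom t2$ pairs spends nearly everything on non-edges. This is where the sensible first tester wastes queries, and by the non-adaptive lower bound quoted above no other non-adaptive choice of pairs improves the exponent. One must follow edges.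

What would following edges cost? If $\Gamma$ is $d$-regular on $t$ vertices, a signed walk of $t^{3/2}$ steps makes $\frac d2\sqrt t$ moves on average. *If* the visited vertices behaved like independent uniform ones with independent uniform signs, about $\sqrt t$ visits would produce a coincidence with opposite signs with constant probability, by the birthday paradox. That suggests $t^{3/2}\approx\epsilon^{-3/2}$. But $\Gamma_T$ may have wildly different degrees, may be disconnected, and its walk may mix slowly; nothing like independence is available. Also, one odd cycle in $\Gamma_T$ would be hopeless to find: we need many violated edges for every coloring.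

## 4. Robust sampling plus odd-cycle search

The proof splits into two independent statements. The first upgrades "the sample is not bipartite" to "the sample is robustly not bipartite"; the second searches in *any* graph of that kind.

**Theorem 2 (robust sampling).** There is $t=t(\epsilon)=O(\epsilon^{-1}\log^5(4/\epsilon))$ such that if $G$ is $\epsilon$-far from bipartite and $T\in V^t$ is i.i.d. uniform, then with probability $\ge0.95$ every 2-coloring of $\Gamma_T$ violates at least $2t$ edges.

**Theorem 3 (finding odd cycles).** There is an absolute constant $C_0$ such that the following holds for the procedure $\mathcal A(t,\beta)$ below, $t\ge2$, $\beta\ge2$. If $\Gamma$ is a simple graph on $[t]$ all of whose 2-colorings violate $\ge\beta t$ edges, then $\mathcal A$ finds an odd closed walk with probability $\ge0.95$. It always uses $O(t^{3/2}\log^5(2t)/\beta)$ adjacency queries.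

**Procedure $\mathcal A(t,\beta)$.** Let $\Lambda=1+\log_2t$ and $B=C_0\Lambda^4t^{3/2}/\beta$. For each $\ell=2^i$, $i\ge0$, $\ell\le B$: perform $\lceil B/\ell\rceil$ independent signed walks of $4\ell$ steps (Definition 4), each from a uniform vertex of $[t]$. If a walk visits some vertex with both signs, report an odd closed walk.

*Query count.* If $B<1$, no query is made. Otherwise $\lceil B/\ell\rceil\le2B/\ell$, and the number of queries is at most
$$\sum_\ell\frac{2B}\ell\cdot4\ell\le8B(1+\log_2B)=O(\Lambda^5t^{3/2}/\beta),$$
since $\log_2B=O(\Lambda)$; and $\Lambda=\log_2(2t)$. A report is always correct by Definition 4.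

**Proof of Theorem 1 from Theorems 2 and 3.** Draw $T$ i.i.d. uniform with $t=t(\epsilon)$, run $\mathcal A(t,2)$ on $\Gamma_T$, and reject iff an odd closed walk is reported. Each adjacency query to $\Gamma_T$ costs at most one query to $G$. An odd closed walk in $\Gamma_T$ maps, via $p\mapsto v_p$, to an odd closed walk in $G$, so bipartite graphs are always accepted. If $G$ is $\epsilon$-far, the failure probability is at most $0.05+0.05$. The number of queries is $O(t^{3/2}\log^5(2t))=O(\epsilon^{-3/2}\log^{7.5}(4/\epsilon)\log^5(4/\epsilon))$. $\square$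

Sections 5 to 10 prove Theorem 3, and Sections 11 to 15 prove Theorem 2. In Sections 5 to 10, $\Gamma$ is a simple graph on $[t]$ all of whose 2-colorings violate $\ge\beta t$ edges, $\beta\ge2$, and $C,c>0$ denote absolute constants that may change from line to line.

## 5. Peeling off the cheap vertex sets

**What this step is for.** The hypothesis is global: it concerns colorings of all of $[t]$. We extract a set $R$ on which it holds for *every subset*, at a suitable scale $h$.

**Definition 5 (cost).** For $\emptyset\ne X\subseteq R\subseteq[t]$ and $\sigma:X\to\{\pm1\}$, let $\mathrm{cost}_R(X,\sigma)$ be the number of edges inside $X$ violated by $\sigma$ plus the number of edges between $X$ and $R\setminus X$. Let $c_R(X)=\min_\sigma\mathrm{cost}_R(X,\sigma)$.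

*Example.* Let $R$ be a triangle. A single vertex costs $2$. A pair costs $2$: color its edge properly and pay for two crossing edges. The whole triangle costs $1$. So $c_R(X)\ge\frac13|X|$ for all $X$, with equality for $X=R$.

**Construction.** Put $R^{(-1)}=[t]$. For $i=0,1,\dots$ obtain $R^{(i)}$ from $R^{(i-1)}$ by repeatedly deleting, from the current set $R$, a nonempty $X\subseteq R$ with $c_R(X)<2^i|X|$, until none exists. If $2^i\ge t/2$, then $R^{(i)}=\emptyset$, because $c_R(R)\le e(R)\le\frac{|R|(|R|-1)}2<\frac t2|R|$ for $R\ne\emptyset$. So everything is eventually deleted.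

**Accounting.** Color each deleted $X$ by its optimal $\sigma$; this colors all of $[t]$. Consider a violated edge at the deletion at which it first loses an endpoint. Either both endpoints lie in that $X$, and it is a violated edge inside $X$, or it joins $X$ to the rest of the current set. Either way it is counted in the cost of that deletion. Hence, summing by parts,
$$\beta t\le\sum_{i\ge0}2^i\left(|R^{(i-1)}|-|R^{(i)}|\right)=t+\sum_{i\ge0}(2^{i+1}-2^i)|R^{(i)}|=t+\sum_{i\ge0}2^i|R^{(i)}|.$$
Indices with $R^{(i)}\ne\emptyset$ satisfy $2^i<t/2$, so there are at most $\Lambda$ of them, and $(\beta-1)t\ge\beta t/2$. So for some $i$, with $R:=R^{(i)}$, $h:=2^i\ge1$ and $m:=|R|$,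
$$hm\ge\frac{\beta t}{4\Lambda},\qquad c_R(X)\ge h|X|\quad\text{for all }\emptyset\ne X\subseteq R.\tag{1}$$
(We even get $hm\ge\beta t/(2\Lambda)$.) Taking $X$ a singleton, whose cost is its degree in $R$, gives $h\le m-1<t$.

## 6. A signed Faber–Krahn inequality

**What this step is for.** The signed walk is governed by the quadratic form
$$Q(f)=\sum_{xy\in E(\Gamma[R])}(f(x)+f(y))^2,\qquad f:R\to\mathbb R.$$
We turn the combinatorial bound (1) into a lower bound on $Q$.

**Set-up.** Order $R=\{x_1,\dots,x_m\}$ so that $\varphi_n=|f(x_n)|$ is nonincreasing, put $\varphi_n=0$ for $n>m$, and $\Delta_n=\varphi_n-\varphi_{n+1}\ge0$. Let $\sigma(x)=-1$ if $f(x)<0$ and $+1$ otherwise. Call an edge $e=x_ix_j$, $i<j$, *good* if $\sigma(x_i)\ne\sigma(x_j)$ and *bad* otherwise, and let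
$$I_e=\{i,\dots,j-1\}\ (e\text{ good}),\qquad I_e=\{i,i+1,\dots\}\ (e\text{ bad}).$$
For $n\le m$ and $X_n=\{x_1,\dots,x_n\}$, the edges with $n\in I_e$ are: good edges with $i\le n<j$, which cross from $X_n$ to $R\setminus X_n$; and bad edges with $i\le n$, which cross or lie inside $X_n$. So by (1)
$$\#\{e:n\in I_e\}=\mathrm{cost}_R(X_n,\sigma)\ge hn.\tag{2}$$

**The first attempt: a Cheeger-type bound.** Apply (2) to the level sets of $f^2$:
$$h\|f\|_2^2=\sum_n hn(\varphi_n^2-\varphi_{n+1}^2)\le\sum_{e\text{ good}}(\varphi_i^2-\varphi_j^2)+\sum_{e\text{ bad}}\varphi_i^2\le\sum_{e=xy}|f(x)+f(y)|\,(|f(x)|+|f(y)|),$$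
since $|f(x)+f(y)|$ is $\varphi_i-\varphi_j$ on good edges and $\varphi_i+\varphi_j$ on bad ones. By Cauchy–Schwarz the right side is at most $\sqrt{Q(f)\cdot2d\|f\|_2^2}$, where $d$ is the maximum degree of $\Gamma[R]$. So $Q(f)\ge\frac{h^2}{2d}\|f\|_2^2$. This is where the approach stops: we only know $d<t$. One walk step has rate $\frac1{2t}$ per edge, so with $h=1$ and $d$ close to $t$ this gives a decay rate of about $1/t^2$ per step, that is, nothing before $t^2$ steps. We want $t^{3/2}$.

**The way past it.** Two features are unused: $\Gamma$ is simple, so few edges join two short index ranges; and we only need a strong bound for functions of *small support*. Simplicity implies that most intervals $I_e$ containing $n$ also reach a distance $\frac12\sqrt n$ to one side. Then the squares in $Q$ see sums of about $\sqrt n$ consecutive $\Delta$'s. The degree disappears.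

**Lemma 4.** If $f$ is supported on at most $r$ vertices ($r>0$ real), then $Q(f)\ge\dfrac h{700\sqrt r}\|f\|_2^2$.

**Proof, step 1: expand $Q$ in the increments.** On a good edge $(f(x_i)+f(x_j))^2=(\varphi_i-\varphi_j)^2=\big(\sum_{n\in I_e}\Delta_n\big)^2$. On a bad edge it equals $(\varphi_i+\varphi_j)^2\ge\varphi_i^2=\big(\sum_{n\in I_e}\Delta_n\big)^2$. So
$$Q(f)\ge\sum_e\Big(\sum_{n\in I_e}\Delta_n\Big)^2=\sum_{n,n'}\Delta_n\Delta_{n'}\,\#\{e:n,n'\in I_e\}.\tag{3}$$

**Step 2: most intervals are long.** Let $q(n)=\lfloor\sqrt n/2\rfloor$. Suppose $n\in I_e$ but neither $n+q(n)$ nor $n-q(n)$ is in $I_e$. Then $e$ is not bad, so $I_e=[i,j-1]$ with $i\in(n-q(n),n]$ and $j\in(n,n+q(n)]$. As $\Gamma$ is simple, there are at most $q(n)^2\le n/4\le hn/4$ such edges. With (2), for each $n\le m$ at least $\frac34hn$ edges with $n\in I_e$ reach $n+q(n)$ or $n-q(n)$. So at least $\frac38hn$ of them have $n+q(n)\in I_e$ (call $n$ *type R*), or at least $\frac38hn$ have $n-q(n)\in I_e$ (if $n$ is not type R, call it *type L*).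

**Step 3: blocks.** Define blocks $B_j=[a_j,a_{j+1}-1]$ with $a_1=1$, $a_{j+1}=a_j+\ell_j$, $\ell_j=1+q(a_j)$. Let $n<n'\le m$ lie in one block $[a,b]$, $b=a+q(a)$.

- If both are type R, then $n'\le a+q(a)\le n+q(n)$. Intervals containing $n$ and $n+q(n)$ contain $n'$, so at least $\frac38hn\ge\frac38ha$ of the $I_e$ contain both.
- If both are type L, then $n'-q(n')\le b-q(a)=a\le n$. Intervals containing $n'$ and $n'-q(n')$ contain $n$, so at least $\frac38hn'\ge\frac38ha$ contain both.

For $n=n'$ the count is at least $hn\ge\frac38ha$ by (2). Also $\Delta_n=0$ for $n>m$. Keep in (3) only the pairs in the same block and of the same type; the other terms are nonnegative. With $x^2+y^2\ge\frac12(x+y)^2$ for the two types,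
$$Q(f)\ge\frac{3h}{16}\sum_ja_j\delta_j^2,\qquad\delta_j=\sum_{n\in B_j}\Delta_n.\tag{4}$$

**Step 4: a Hardy-type inequality.** We bound $\|f\|_2^2$ by the sum in (4). Since $1+\lfloor x\rfloor>x$ and $a_j\ge1$, we have $\frac12\sqrt{a_j}\le\ell_j\le\frac32\sqrt{a_j}$, hence $a_{j+1}\le\frac52a_j$. Let $\Phi_j=\varphi_{a_j}=\sum_{i\ge j}\delta_i$. By monotonicity on blocks, $\|f\|_2^2\le\sum_j\ell_j\Phi_j^2$. Next, as $x\le\frac52a_i$ on $[a_i,a_{i+1}]$,
$$\sum_{i\ge j}a_i^{-3/4}\le\sum_{i\ge j}2\ell_ia_i^{-5/4}\le2\left(\tfrac52\right)^{5/4}\int_{a_j}^\infty x^{-5/4}\,dx=8\left(\tfrac52\right)^{5/4}a_j^{-1/4}\le32a_j^{-1/4}.$$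
By Cauchy–Schwarz, $\Phi_j^2\le\sum_{i\ge j}a_i^{-3/4}\sum_{i\ge j}a_i^{3/4}\delta_i^2\le32a_j^{-1/4}\sum_{i\ge j}a_i^{3/4}\delta_i^2$. Similarly, treating the term $j=i$ separately,
$$\sum_{j\le i}\ell_ja_j^{-1/4}\le\left(\tfrac52\right)^{1/4}\int_0^{a_i}x^{-1/4}\,dx+\tfrac32a_i^{1/4}\le4a_i^{3/4},$$
because $\frac43(5/2)^{1/4}<1.7$. Exchanging the sums,
$$\|f\|_2^2\le32\sum_ia_i^{3/4}\delta_i^2\sum_{j\le i}\ell_ja_j^{-1/4}\le128\sum_ia_i^{3/2}\delta_i^2\le128\sqrt r\sum_ia_i\delta_i^2,$$
because $\delta_i=0$ when $a_i>r$. With (4), $\|f\|_2^2\le128\sqrt r\cdot\frac{16}{3h}Q(f)\le\frac{700\sqrt r}hQ(f)$. $\square$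

The walk produces functions of bounded $\ell_1$ norm, not of small support. Truncation converts one into the other.

**Lemma 5.** If $\|f\|_1\le1$, then $Q(f)\ge\frac h{2800}\|f\|_2^3$.

**Proof.** Assume $f\ne0$. Let $s=\|f\|_2^2$, $\theta=s/4$, and $g=\mathrm{sgn}(f)(|f|-\theta)_+$. The scalar map $f\mapsto g$ is odd and 1-Lipschitz, so $|g(x)+g(y)|=|g(x)-(-g(y))|\le|f(x)+f(y)|$, and $Q(g)\le Q(f)$. Pointwise $f^2\le g^2+2\theta|f|$: if $|f|\le\theta$ this is clear, and otherwise $g^2=f^2-2\theta|f|+\theta^2$. Hence $\|g\|_2^2\ge s-2\theta=s/2$. Also $|\mathrm{supp}\,g|\le1/\theta=4/s$. Lemma 4 with $r=4/s$ gives $Q(f)\ge Q(g)\ge\frac h{700}\cdot\frac{\sqrt s}2\cdot\frac s2$. $\square$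

## 7. The walk watched on $R$

**What this step is for.** Inequality (1) speaks only about $R$, while the walk runs on $[t]$. We watch it only at its visits to $R$ and check that its energy is still at least $\frac1{2t}Q$.

**The lifted walk.** Let $\widetilde P$ be the chain (position, sign) on $[t]\times\{\pm\}$. Its off-diagonal entries are $\frac1{2t}$ on the pairs $(p,\pm)(q,\mp)$ with $pq\in E(\Gamma)$. These pairs are the edges of the *double cover* of $\Gamma$. So $\widetilde P$ is symmetric, and $I-\widetilde P$ is $\frac1{2t}$ times the Laplacian of a graph of maximum degree $<t$. A Laplacian with maximum degree $D$ is between $0$ and $2D\cdot I$, so $0\preceq I-\widetilde P\preceq I$.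

**Definition 6 (trace chain).** Let $\Omega=R\times\{\pm\}$. The trace $\mathcal K$ of $\widetilde P$ on $\Omega$ is the transition matrix of the chain observed only at the times when it is in $\Omega$.

*Example.* Let $\Gamma$ be a triangle $p,q,r$ ($t=3$), and just for illustration $R=\{p\}$. From $(p,+)$ the walk stays with probability $\frac23$. Otherwise it goes to $q$ or $r$ with sign $-$. From there each move goes to $p$ or to the other outside vertex, with probability $\frac12$ each. If the walk makes $k$ moves between $q$ and $r$ before returning, it returns with sign $+$ iff $k$ is even, which has probability $\sum_i2^{-2i-1}=\frac23$. So $\mathcal K((p,+),(p,+))=\frac23+\frac13\cdot\frac23=\frac89$ and $\mathcal K((p,+),(p,-))=\frac19$.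

**$\mathcal K$ is a Schur complement.** Let $O$ be the set of states outside $\Omega$ from which $\Omega$ is reachable. By symmetry of $\widetilde P$, the remaining states outside $\Omega$ cannot be reached from $\Omega\cup O$, so we may ignore them. Every state of $O$ leads to $\Omega$, so some power of $\widetilde P_{OO}$ has all row sums $<1$. Hence $\sum_k\widetilde P_{OO}^k$ converges to $(I-\widetilde P_{OO})^{-1}$. Summing over the number of steps spent in $O$,
$$\mathcal K=\widetilde P_{\Omega\Omega}+\widetilde P_{\Omega O}(I-\widetilde P_{OO})^{-1}\widetilde P_{O\Omega}.$$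
This is symmetric. It is stochastic: $(I-\widetilde P_{OO})\mathbf 1=\widetilde P_{O\Omega}\mathbf 1$ gives $\mathcal K\mathbf 1=\widetilde P_{\Omega\Omega}\mathbf 1+\widetilde P_{\Omega O}\mathbf 1=\mathbf 1$.

**The energy of $\mathcal K$.** The matrix $I-\widetilde P_{OO}$ is positive semidefinite and invertible, hence positive definite. So for fixed $F$ on $\Omega$, the quadratic form $\langle F',(I-\widetilde P)F'\rangle$ over extensions $F'$ of $F$ is minimized by $F'|_O=(I-\widetilde P_{OO})^{-1}\widetilde P_{O\Omega}F$ and $F'=0$ on the remaining states. Inserting this,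
$$\langle F,(I-\mathcal K)F\rangle=\min_{F'|_\Omega=F}\langle F',(I-\widetilde P)F'\rangle.$$
Extension by $0$ and $I-\widetilde P\preceq I$ bound this above by $\|F\|^2$. For the other direction, $\langle F',(I-\widetilde P)F'\rangle=\frac1{2t}\sum(F'(a)-F'(b))^2$ over the edges of the double cover, and we keep the edges inside $\Omega$:
$$\|F\|^2\ge\langle F,(I-\mathcal K)F\rangle\ge\frac1{2t}\sum_{ab\text{ edge of the double cover inside }\Omega}(F(a)-F(b))^2.\tag{5}$$
In particular $0\preceq\mathcal K\preceq I$.

**Even and odd parts.** $\mathcal K$ commutes with the sign flip. For $p,q\in R$ put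
$$P(p,q)=\mathcal K((p,+),(q,+))+\mathcal K((p,+),(q,-)),\quad M(p,q)=\mathcal K((p,+),(q,+))-\mathcal K((p,+),(q,-)).$$
These are the actions of $\mathcal K$ on even functions $F(p,\varepsilon)=f(p)$ and odd functions $F(p,\varepsilon)=\varepsilon f(p)$. So both are symmetric with spectrum in $[0,1]$, and $P$ is stochastic. By flip invariance, the position component of the trace chain is itself a Markov chain, with kernel $P$. The powers $\mathcal K^k$ have even and odd actions $P^k$ and $M^k$, so
$$\mathcal K^k((p,+),(q,\pm))=\tfrac12\left(P^k(p,q)\pm M^k(p,q)\right).\tag{6}$$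
As the left side is nonnegative, $|M^k|\le P^k$ entrywise.

Finally apply (5) to $F(p,\varepsilon)=\varepsilon f(p)$. Each edge $pq$ of $\Gamma[R]$ has two lifts, and each contributes $(f(p)+f(q))^2$; the left side is $2\langle f,(I-M)f\rangle$. Hence
$$\langle f,(I-M)f\rangle\ge\frac1{2t}Q(f).\tag{7}$$

*Check on the triangle example.* There $M(p,p)=\frac89-\frac19=\frac79$. Minimizing $\frac16\left[(1+x)^2+(1+y)^2+(x+y)^2\right]$ gives $x=y=-\frac13$ and the value $\frac29=1-\frac79$, as the Schur complement predicts.

## 8. Decay of the signed return probability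

**What this step is for.** Equation (6) with $p=q$ says that a return after $k$ trace steps has the *wrong* sign with probability $\frac12(P^k(p,p)-M^k(p,p))$. So we want $M^k(p,p)$ small. In a bipartite graph it never is: with $R=[t]$ and a proper coloring $\chi$ of $\Gamma$, $M=\mathrm{diag}(\chi)P\,\mathrm{diag}(\chi)$ and $M^k(p,p)=P^k(p,p)$.

**Lemma 6.** With $\gamma=\frac h{5600t}$ and $\Theta=36/\gamma^2$: $M^j(p,p)\le\Theta/j^2$ for all $p\in R$, $j\ge1$.

**Proof.** Let $u_k=M^k\delta_p$ and $y_k=\|u_k\|_2^2=M^{2k}(p,p)$. Since $|M^k|\le P^k$ and $P$ is stochastic and symmetric, $\|u_k\|_1\le1$. The spectrum of $M$ is in $[0,1]$, so $M^2\preceq M$. By (7) and Lemma 5,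
$$y_k-y_{k+1}=\langle u_k,(I-M^2)u_k\rangle\ge\langle u_k,(I-M)u_k\rangle\ge\frac1{2t}Q(u_k)\ge\gamma y_k^{3/2}.$$
As long as $y_{k+1}>0$, we have $\gamma y_k^{1/2}<1$ and
$$y_{k+1}^{-1/2}\ge y_k^{-1/2}(1-\gamma y_k^{1/2})^{-1/2}\ge y_k^{-1/2}+\frac\gamma2.$$
So $y_k\le4/(\gamma k)^2$ for all $k\ge1$ (trivially if $y_k=0$). For $j\in\{2k,2k+1\}$ with $k\ge1$, $M^j\preceq M^{2k}$, so $M^j(p,p)\le y_k\le4/(\gamma k)^2\le36/(\gamma j)^2$, as $j\le3k$. For $j=1$, $M(p,p)\le1\le\Theta$, since $\gamma<1$. $\square$

**Where $3/2$ comes from.** By Lemma 6 the signed return probability is below $1/m$ after about $\sqrt{\Theta m}\approx t\sqrt m/h$ trace steps, while the unsigned one never is. A trace step will turn out to cost $t/m$ real steps on average. The product is $t^2\sqrt m/(hm)$, which by (1) is at most $4\Lambda t\sqrt m/\beta\le4\Lambda t^{3/2}/\beta$.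

## 9. A crossover scale and a second moment for odd collisions

**What this step is for.** We show that the trace chain, run for the right number of steps, visits a vertex with both signs with probability at least $c/\Lambda^2$. No mixing is assumed. The idea is to choose the time scale *per vertex*, as the first scale at which the unsigned return probability beats the bound of Lemma 6. At that scale at least a quarter of the return probability has the wrong sign. Before that scale returns are rare, and this controls the second moment.

Write $z_j(p)=P^j(p,p)$ and $w_j(p)=M^j(p,p)$.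

*Example.* Let $\Gamma=K_t$ and $R=[t]$. Then $P=\frac12I+\frac1{2t}\mathbf 1\mathbf 1^{\top}$, so $z_j=\frac1t+(1-\frac1t)2^{-j}$. Also $M=(\frac12+\frac1t)I-\frac1{2t}\mathbf 1\mathbf 1^{\top}$ has eigenvalues $\frac12+\frac1t$ ($t-1$ times) and $\frac1t$, so $w_j=(1-\frac1t)(\frac12+\frac1t)^j+\frac1t\cdot t^{-j}$. For $t\ge3$, $w_j$ tends to $0$ exponentially, while $z_j$ levels off at $\frac1t$.

**Step 1: the scale $K(p)$.** Since $P$ is symmetric with spectrum in $[0,1]$, $z_j$ is nonincreasing in $j$. Since $\mathbf 1$ is an eigenvector with eigenvalue 1, $P^j-\frac1m\mathbf 1\mathbf 1^{\top}\succeq0$, so $z_j\ge1/m$. Let $K(p)$ be the least power of two $K\ge1$ with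
$$z_{4K}(p)\ge\frac\Theta{2K^2}.$$
Every power of two $K\ge\sqrt{\Theta m/2}$ satisfies this, so, as $\sqrt\Theta=33600\,t/h$,
$$K(p)\le2\sqrt{\Theta m}=67200\,\frac{t\sqrt m}h.\tag{8}$$
The right side is at most $67200\,t^{3/2}$, so $K(p)$ takes at most $18+\frac32\log_2t\le C\Lambda$ values. Fix a value $K$ such that $Y=\{p\in R:K(p)=K\}$ has $|Y|\ge m/(C\Lambda)$.

**Step 2: three estimates for $y\in Y$.**

- (i) $z_j(y)\le32\Theta/j^2$ for $1\le j<4K$. For $j\ge4$ take the power of two $K'\ge1$ with $4K'\le j<8K'$. Then $K'<K$, and by minimality of $K$, $z_j\le z_{4K'}<\Theta/(2K'^2)\le32\Theta/j^2$. For $j\le3$ use $z_j\le1\le32\Theta/9$. In particular $z_{2K}(y)\le8\Theta/K^2$.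
- (ii) $\sum_{0\le c,d<K}z_{c+d}(y)\le1+\sum_{j=1}^{2K}2j\cdot\frac{32\Theta}{j^2}\le65\,\Theta(1+\ln2K)$. Here $z_0=1$, there are at most $j+1\le2j$ pairs with $c+d=j\ge1$, and $c+d\le2K-2$, so (i) applies.
- (iii) For $a,b\in[K,2K)$: $w_{a+b}(y)\le\frac\Theta{4K^2}\le\frac12z_{4K}(y)\le\frac12z_{a+b}(y)$. This uses Lemma 6 with $a+b\ge2K$, the definition of $K(y)$, and $a+b<4K$.

**Step 3: the count $N$.** Let $(\zeta_0,\eta_0),\dots,(\zeta_{4K},\eta_{4K})$ be the trace chain started uniformly on $\Omega$. As $\mathcal K$ is symmetric and stochastic, the chain is stationary. Let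
$$N=\#\{(a,b)\in[K,2K)^2:\ \zeta_{2K-a}=\zeta_{2K+b}\in Y,\ \eta_{2K-a}\ne\eta_{2K+b}\}$$
($a,b$ integers). $N$ depends only on products of signs, so its law is the same if we start with $\eta_0=+$ and $\zeta_0$ uniform on $R$.

**Step 4: first moment.** By stationarity, the event $(\zeta,\eta)_{2K-a}=(y,s)$, $(\zeta,\eta)_{2K+b}=(y,-s)$ has probability $\frac1{2m}\mathcal K^{a+b}((y,s),(y,-s))$. Sum over $s$, using flip invariance and (6), and then apply (iii) and $z_{a+b}(y)\ge z_{4K}(y)\ge\frac\Theta{2K^2}$:
$$\mathbb EN=\frac1{2m}\sum_{y\in Y}\sum_{a,b}(z_{a+b}-w_{a+b})(y)\ge\frac{|Y|}{2m}K^2\cdot\frac12\cdot\frac\Theta{2K^2}=\frac{|Y|\Theta}{8m}.$$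

**Step 5: second moment.** For an upper bound, drop the sign condition and use the position chain with kernel $P$. Consider an ordered pair of collisions, $(a,b)$ at $y$ and $(a',b')$ at $y'$. One of four cases holds: nested ($a\le a'$, $b\le b'$, or the reverse) or crossing ($a\le a'$, $b\ge b'$, or the reverse).

*Nested*, with $c=a'-a$, $d=b'-b$ in $[0,K)$. In time order the positions are $y',y,y,y'$, with probability $\frac1mP^c(y',y)P^{a+b}(y,y)P^d(y,y')$. Here $P^{a+b}(y,y)\le z_{2K}(y)$, as $a+b\ge2K$. Summing first over all $y'\in R$ gives $z_{c+d}(y)$. So the total is at most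
$$\frac1m\sum_{y\in Y}K^2z_{2K}(y)\sum_{0\le c,d<K}z_{c+d}(y)\le\frac{|Y|}m\cdot8\Theta\cdot65\,\Theta(1+\ln2K).$$

*Crossing*, with $c=a'-a$, $d=b-b'$ in $[0,K)$. In time order the positions are $y',y,y',y$, with probability $\frac1mP^c(y',y)P^{a+b'}(y,y')P^d(y',y)$. A power of the positive semidefinite $P$ satisfies $|A(x,x')|\le\sqrt{A(x,x)A(x',x')}$, so for $y,y'\in Y$, $P^{a+b'}(y,y')\le\sqrt{z_{2K}(y)z_{2K}(y')}\le8\Theta/K^2$. Given $c,d$, the pair is determined by $(a,b')$: at most $K^2$ choices. And $\sum_yP^c(y',y)P^d(y',y)\le z_{c+d}(y')$. Summing over $c,d$ and $y'\in Y$ with (ii), the total has the same bound as before.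

Four cases give $\mathbb EN^2\le2080\frac{|Y|}m\Theta^2(1+\ln2K)$. By Cauchy–Schwarz, $\mathbb EN=\mathbb E[N\mathbf 1_{N>0}]\le\sqrt{\mathbb EN^2\Pr[N>0]}$. Hence
$$\Pr[N>0]\ge\frac{(\mathbb EN)^2}{\mathbb EN^2}\ge\frac{|Y|}{133120\,m(1+\ln2K)}\ge p_0:=\frac c{\Lambda^2}.\tag{9}$$

## 10. From trace time to real time

**What this step is for.** The procedure starts at a uniform vertex of $[t]$, not of $R$, and counts real steps. We bound the real duration of $4K$ trace steps and then show that a real walk of suitable length contains a successful stretch with sufficient probability.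

**Step 1: return times.** Let $\xi_0,\xi_1,\dots$ be the positions of the real walk with $\xi_0$ uniform in $[t]$; it is stationary and reversible. Let $\tau^+\ge1$ be the next visit time to $R$. By reversing time,
$$\mathbb E[\tau^+;\xi_0\in R]=\sum_{k\ge0}\Pr[\xi_0\in R,\ \xi_1,\dots,\xi_k\notin R]=\sum_{k\ge0}\Pr[\xi_k\in R,\ \xi_0,\dots,\xi_{k-1}\notin R]\le1,$$
since the last events are disjoint. So from a uniform start in $R$ the expected return time is at most $t/m$. The position of the trace chain stays uniform on $R$, so the real duration $S\ge4K$ of $4K$ trace steps from a uniform start in $R$ has $\mathbb ES\le4Kt/m$. By Markov, $\Pr[S\ge8Kt/(mp_0)]\le p_0/2$. With (9), with probability $\ge p_0/2$ both $N>0$ and $S<8Kt/(mp_0)$.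

**Step 2: the size of $Kt/m$.** By (8) and (1),
$$\frac{Kt}m\le67200\,\frac{t^2\sqrt m}{hm}\le C\Lambda\frac{t\sqrt m}\beta\le C\Lambda\frac{t^{3/2}}\beta.\tag{10}$$

**Step 3: a dyadic length.** By (10), $8Kt/(mp_0)\le C\Lambda^3t^{3/2}/\beta$, so the values of $S$ in $[1,8Kt/(mp_0))$ fall into $O(\Lambda)$ dyadic ranges. Hence there is $\ell=2^i\le8Kt/(mp_0)$ with
$$\Pr[N>0,\ S\in[\ell,2\ell)]\ge p_1:=c\Lambda^{-3}.$$
For $C_0$ large, $\ell\le C\Lambda^3t^{3/2}/\beta\le B$, so this $\ell$ is one of the lengths used by $\mathcal A(t,\beta)$.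

**Step 4: good times.** In the stationary real walk call a time $s$ *good* if $\xi_s\in R$, the next $4K$ trace steps from time $s$ have $N>0$, and their real duration lies in $[\ell,2\ell)$. Given $\xi_s\in R$, $\xi_s$ is uniform on $R$. So $\Pr[s\text{ good}]\ge\frac mtp_1$. Let $N'$ be the number of good $s\in[0,2\ell)$. Then $\mathbb EN'\ge2\ell mp_1/t$.

**Step 5: good times do not cluster.** We claim $N'\le8K$. Let $s_1$ be the first good time. Number the visits to $R$ from $s_1$ on, with $s_1$ as number $0$. At most $4K$ good times are among the visits numbered $0,\dots,4K-1$. Visit number $4K$ occurs at time $\ge s_1+\ell$, because the duration from $s_1$ is at least $\ell$. So the first good time $s_2$ after those visits satisfies $s_2\ge s_1+\ell$. In the same way at most $4K$ good times are charged to $s_2$, and a further one would be at least $s_2+\ell\ge2\ell$.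

**Step 6: conclusion.** Since $\mathbb EN'\le8K\Pr[N'\ge1]$, we get $\Pr[N'\ge1]\ge\frac{\ell mp_1}{4Kt}$. If $N'\ge1$, a good $s<2\ell$ has its $4K$ trace steps completed before time $2\ell+2\ell$. Thus a walk of $4\ell$ steps visits some vertex with both signs. By (10), $3\cdot\frac{4Kt}{\ell mp_1}\le\frac{C\Lambda^4t^{3/2}}{\beta\ell}\le\frac B\ell$ for $C_0$ large. So the $\lceil B/\ell\rceil$ independent walks for this $\ell$ all fail with probability at most $\exp\left(-\frac B\ell\cdot\frac{\ell mp_1}{4Kt}\right)\le e^{-3}<0.05$. This proves Theorem 3. $\blacksquare$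

## 11. Why one guessed sample does not give robust sampling

We turn to Theorem 2. Let $G=(V,E)$ be $\epsilon$-far from bipartite. Suppose $\Gamma_T$ had a coloring $\chi$ with few violations. The natural plan: use the colors on a small part of $T$ to color all of $V$ (give each vertex the opposite of the majority color of its sampled neighbors), and use the rest of $T$ to see that this coloring of $V$ violates few edges, a contradiction. As $\chi$ depends on $T$, we need a union bound over all colorings of the small part.

Here is where it stops. To see neighbors of a vertex of degree about $\epsilon n$, the small part must have order $1/\epsilon$ vertices, so there are $2^{\Omega(1/\epsilon)}$ colorings to exclude. But a single one may be excluded only with a quite weak probability. Take $\epsilon<\frac16$ and $G$ complete tripartite with parts $A,B,C$, $|A|=2\epsilon n$ and $|B|=|C|=\frac{n-|A|}2$ (integers), so $|A|\le|B|$. Give each of the triangles weight $1/|C|$. Edges between $A$ and $B$, or $A$ and $C$, get total weight $1$, and edges between $B$ and $C$ get $|A|/|C|\le1$.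 The total weight is $|A||B|$, so every 2-coloring violates at least $|A||B|=\epsilon(1-2\epsilon)n^2>\epsilon n^2/2$ edges. The coloring with $A\cup B$ positive and $C$ negative violates just the edges between $A$ and $B$. A sample of $t$ vertices misses $A$, and hence sees no violation at all, with probability $(1-2\epsilon)^t\ge e^{-4\epsilon t}$. A union bound over $2^{\Omega(1/\epsilon)}$ colorings against $e^{-4\epsilon t}$ needs $t=\Omega(1/\epsilon^2)$.

**The way past it.** Violations carried by tails of degree about $\Delta$ will be excluded with probability about $1-e^{-cLn/\Delta}$ at our sample size, with $L$ a logarithm. So a statement about them may involve only $O(Ln/\Delta)$ guessed bits. The tails themselves are fine: a sample of size about $Ln/\Delta$ sees their neighbors. The heads may have much smaller degree. We give each head $w$ a *second* color $b_c(w)$, guessed from a sample of size about $Ln/\Delta$ inside the set of tails. For this to work, $w$ must receive edges from a fair share of the tails, and Section 12 arranges it. Then we check separately that $\psi(v)\ne b_c(w)$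 on most edges $v\to w$, and that the two colors $\psi(w)$ and $b_c(w)$ agree for most heads. Each check involves few bits.

We use the following Chernoff bounds.

- If $S$ is a sum of independent variables in $[0,b]$ and $\mathbb ES\ge\mu$, then $\Pr[S<\frac12\mu]\le e^{-\mu/(8b)}$.
- For binomial $X$ and $\mu'\ge\mathbb EX$: $\Pr[X\ge2\mu']\le e^{-\mu'/3}$ and $\Pr[X\ge\frac32\mu']\le e^{-\mu'/12}$.
- For binomial $X$ and $0<\delta<1$: $\Pr[X\le(1-\delta)\mathbb EX]\le e^{-\delta^2\mathbb EX/2}$.

## 12. Decomposing the edges into classes with covered heads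

**What this step is for.** We split all but $\epsilon n^2/8$ edges into few oriented classes, each with tails of degree about $\Delta_c$ and heads of large in-degree.

**Step 1: rounds.** Let $\rho=\lceil\log_2(16/\epsilon)\rceil$ and $F_0=E$. For $a=0,\dots,\rho-1$, given $F=F_a$, let $A_{a,i}=\{v:2^i\le\deg_F(v)<2^{i+1}\}$, $i\ge0$. Orient each edge of $F$ from the endpoint of larger $\deg_F$ to the smaller (ties arbitrarily). Let $E_{a,i}$ be the edges with tail in $A_{a,i}$. Call $w$ *covered* for $(a,i)$ if its in-degree in $E_{a,i}$ is at least $|A_{a,i}|2^i/(4n)$. Let $F_{a+1}$ be the edges of $F$ whose head is not covered for the corresponding $(a,i)$. Each of the $n$ vertices contributes fewer than $|A_{a,i}|2^i/(4n)$ uncovered in-edges to nonempty $E_{a,i}$, so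
$$|F_{a+1}|\le\frac14\sum_i|A_{a,i}|2^i\le\frac14\sum_v\deg_F(v)=\frac12|F|.$$
So $|F_\rho|\le2^{-\rho}n^2/2\le\epsilon n^2/32$.

*Example.* Let $G$ be complete bipartite with sides $A$, $A'$ of sizes $a$ and $n-a$, where $n\ge3a$. Vertices of $A$ have degree $n-a\ge2a$ and vertices of $A'$ have degree $a$, so the two sides lie in different dyadic ranges. With $2^i\le n-a<2^{i+1}$ we get $A_{0,i}=A$ exactly. All edges go from $A$ to $A'$, and each head has in-degree $a\ge a2^i/(4n)$, so all heads are covered and one class contains everything. Here $2^i>\frac{n-a}2\ge\frac n3$. A random subset of $A$ of expected size $4Ln/2^i<12L$ will suffice to color the heads, while coloring $w\in A'$ by the degree rule of Section 14 below uses a set of expected size about $Ln/a$.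

**Step 2: classes.** The *class* $c=(a,i)$ consists of the edges $E_c\subseteq E_{a,i}$ with covered heads; put $A_c=A_{a,i}$, $\Delta_c=2^i$. The classes and $F_\rho$ partition $E$, so each edge has at most one class, and one orientation in it. We now discard some classes.

- Discard classes with $\Delta_c\le\frac{\epsilon n}{32\rho}$. Their tails have $\deg_{F_a}<\frac{\epsilon n}{16\rho}$. At most $\frac{\epsilon n^2}{16\rho}$ edges are lost per round, so at most $\epsilon n^2/16$ over all rounds. Remaining nonempty classes have $\frac{\epsilon n}{32\rho}<2^i\le n$, so at most $\kappa:=\lfloor\rho(\log_2(32\rho/\epsilon)+1)\rfloor$ remain.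
- Discard classes with $|A_c|\Delta_c<\frac{\epsilon n^2}{64\kappa}$. Each has at most $2|A_c|\Delta_c$ edges, so at most $\epsilon n^2/32$ are lost in total.

Let $E_0$ be all edges in no kept class. Then $|E_0|\le\frac{\epsilon n^2}{32}+\frac{\epsilon n^2}{16}+\frac{\epsilon n^2}{32}=\frac{\epsilon n^2}8$.

**Step 3: degrees in a kept class.** Let $d_c(w)$ be the in-degree of $w$ in $E_c$; a *head* of $c$ has $d_c(w)>0$. Then:

- out-degrees in $E_c$ are $<2\Delta_c$; also $d_c(w)<2\Delta_c$, since the head's degree in $F_a$ is at most that of its tail; and vertices $v\in A_c$ have $\deg_G(v)\ge\Delta_c$;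
- every head has $d_c(w)\ge\frac{|A_c|\Delta_c}{4n}\ge\frac{\epsilon n}{256\kappa}=:d_{\min}$, because a covered vertex keeps its whole in-degree from $E_{a,i}$; also $\Delta_c>\frac{\epsilon n}{32\rho}\ge d_{\min}$, since $\kappa\ge\rho$.

**Step 4: degree ranges.** Let $D_j=\{v:2^j\le\deg_G(v)<2^{j+1}\}$, $j\ge0$. Call $j$ *relevant* if $2^{j+1}>d_{\min}$ and $2^j\le n$. There are at most $J:=\lceil\log_2(256\kappa/\epsilon)\rceil+2$ relevant $j$. Every head or tail of a kept class has $\deg_G\ge d_{\min}$, so it lies in a relevant $D_j$.

## 13. Parameters and random labels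

**What this step is for.** We split the indices of $T$ into parts with different roles: $X_j$ will guess colors of vertices in $D_j$, $U_c$ will guess colors of heads of $c$, and $W_1,W_2$ will do the checking. The labels exist only in the analysis.

**Parameters.** Let $\ell_\epsilon=\log_2(4/\epsilon)\ge3$, $L=C_1\ell_\epsilon$, and
$$t=\left\lceil\frac{10^7L\kappa(\kappa+J)}\epsilon\right\rceil,$$
with $C_1$ a sufficiently large absolute constant. These depend only on $\epsilon$. As $\rho=O(\ell_\epsilon)$, $\kappa=O(\ell_\epsilon^2)$ and $J=O(\ell_\epsilon)$, we have $t=O(\epsilon^{-1}\ell_\epsilon^5)$. Moreover $e^{-L/48}=(\epsilon/4)^{C_1/(48\ln2)}$ with $\epsilon/4\le\frac18$, while $t^2\kappa^2J\epsilon^{-2}\le O(C_1^2)\,\epsilon^{-4}\ell_\epsilon^{O(1)}$. So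
$$e^{-L/48}\,t^2\kappa^2J\epsilon^{-2}\tag{11}$$
is as small as we like, uniformly in $\epsilon$, for $C_1$ large. All failure probabilities below are at most a constant times (11).

**Labels.** Let $T=(v_1,\dots,v_t)$ be i.i.d. uniform. Independently of $T$ and of each other, each index $p\in[t]$ gets exactly one label:

- $X_j$ ($j$ relevant) with probability $\pi_j=\frac{Ln}{t2^j}\le\frac{512\kappa L}{t\epsilon}$, as $2^j>d_{\min}/2$;
- $U_c$ ($c$ kept) with probability $\pi'_c=\frac{4Ln^2}{t|A_c|\Delta_c}\le\frac{256\kappa L}{t\epsilon}$;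
- $W_1$ or $W_2$, with equal probability, otherwise.

The $\pi_j,\pi'_c$ sum to at most $\frac{512\kappa(\kappa+J)L}{t\epsilon}\le\frac12$, so $W_1,W_2$ have probability $\ge\frac14$ each. Write $X_j,W_1,W_2$ for the index sets with these labels, and $U_c$ for the set of $p$ labeled $U_c$ with $v_p\in A_c$. Let $d_T(q)$ be the degree of $q$ in $\Gamma_T$ and $d^T_c(q)=\#\{p:(v_p\to v_q)\in E_c\}$.

**Two typical properties.** The following hold except with total probability $\le0.01$.

(S) *Sizes:* $|X_j|\le2Ln/2^j$, $|U_c|\le8Ln/\Delta_c$, $|W_1|,|W_2|\ge t/8$. The sizes of $X_j$ and $U_c$ are binomial with means $Ln/2^j\ge L$ and $\frac{|A_c|}nt\pi'_c=4Ln/\Delta_c\ge4L$, so each bound fails with probability $\le e^{-L/3}$. Each of the last two fails with probability $\le e^{-t/32}$.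

(D) *Degrees:* for all $q$ with $v_q$ in a relevant $D_j$, $d_T(q)\ge\frac t{2n}\deg_G(v_q)$; and for all $q,c$ with $v_q$ a head of $c$, $d^T_c(q)\ge\frac t{2n}d_c(v_q)$. Given $v_q$, these counts are $\mathrm{Bin}(t-1,x)$ with $x=\deg_G(v_q)/n$, respectively $x=d_c(v_q)/n$, so $x\ge\epsilon/(512\kappa)$. As $t\ge10^7$, a count below $\frac12tx$ is below $(1-\delta)(t-1)x$ with $\delta\ge0.4999$. This has probability $\le e^{-tx/10}\le e^{-L}$. There are at most $t(1+\kappa)$ such events.

## 14. Reconstructing the coloring from the labeled part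

**What this step is for.** If $\Gamma_T$ has a coloring with few violations, then the labeled part of it predicts the color of almost every index, where "almost" is measured by degrees.

**Bad samples.** Call $T$ *bad* if some 2-coloring of $\Gamma_T$ violates $<2t$ edges, and then fix such a $\chi=\chi(T)$, depending on $T$ only. Let $\mathrm{viol}(q)$ be the number of violated edges at $q$, and $\mathrm{viol}_c(q)$ the number of $p$ with $(v_p\to v_q)\in E_c$ and $\chi(p)=\chi(q)$. Call $q$ *heavy* if $\mathrm{viol}(q)>\frac14d_T(q)$ and *$c$-heavy* if $\mathrm{viol}_c(q)>\frac14d^T_c(q)$. We have $\sum_q\mathrm{viol}(q)<4t$, and $\sum_q\mathrm{viol}_c(q)<2t$, since each violated edge of $\Gamma_T$ has one orientation and is counted once. Hence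
$$\sum_{q\text{ heavy}}d_T(q)\le16t,\qquad\sum_{q\ c\text{-heavy}}d^T_c(q)\le8t.\tag{12}$$

**Definition 7 (guessed colors).** For a sign assignment $\alpha$ on $\bigcup_jX_j\cup\bigcup_cU_c$ let

- for $v\in D_j$, $j$ relevant: $\psi_\alpha(v)$ be the opposite of the majority of $\{\alpha(p):p\in X_j,\ v_p\sim v\}$;
- for heads $w$ of $c$: $b_{c,\alpha}(w)$ be the opposite of the majority of $\{\alpha(p):p\in U_c,\ (v_p\to w)\in E_c\}$.

Ties give $+$, and $\psi_\alpha=+$ on the remaining vertices. Let $\psi,b_c$ be these for $\alpha=\chi$ restricted to the labeled indices.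

*Example.* If $v\in D_j$ has three neighbors among the $v_p$, $p\in X_j$, with $\alpha=+,+,-$, then $\psi_\alpha(v)=-$.

**Claim 7.** Let $T$ be bad and satisfy (D). With probability $\ge0.99$ over the labels: $\psi(v_q)=\chi(q)$ for every non-heavy $q$ with $v_q$ in a relevant $D_j$; and $b_c(v_q)=\chi(q)$ for all kept $c$ and all $q$ that are not $c$-heavy with $v_q$ a head of $c$.

**Proof.** $\chi$ depends only on $T$, and the labels are independent of $T$. In the first case, each neighbor of $q$ in $\Gamma_T$ gets label $X_j$ independently with probability $\pi_j$. Let $\mu=\pi_jd_T(q)\ge\frac{Ln}{t2^j}\cdot\frac{t2^j}{2n}=\frac L2$, by (D). The number of neighbors of $q$ in $X_j$ with color $\ne\chi(q)$ is binomial with mean $\ge\frac34\mu$; it is $>\frac12\mu$ except with probability $\le e^{-\mu/24}$ (take $\delta=\frac13$). The number with color $\chi(q)$ is binomial with mean $\le\frac14\mu$; it is $<\frac12\mu$ except with probability $\le e^{-\mu/12}$. So, except with probability $\le2e^{-L/48}$, the strict majority is $-\chi(q)$ and $\psi(v_q)=\chi(q)$.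

In the second case, $(v_p\to v_q)\in E_c$ forces $v_p\in A_c$, so every such $p$ with label $U_c$ is in the set $U_c$, and the same argument applies with
$$\mu=\pi'_cd^T_c(q)\ge\frac{4Ln^2}{t|A_c|\Delta_c}\cdot\frac t{2n}\cdot\frac{|A_c|\Delta_c}{4n}=\frac L2.$$
This is where covered heads are used. A union bound over at most $t(1+\kappa)$ events gives failure probability $\le2t(1+\kappa)e^{-L/48}\le0.01$. $\square$

**Sample counts.** For an assignment $\alpha$ put
$$\mathsf s^1_c(\alpha)=\#\{(p,q)\in W_1\times W_2:(v_p\to v_q)\in E_c,\ \psi_\alpha(v_p)=b_{c,\alpha}(v_q)\},$$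
$$\mathsf s^2_{c,j}(\alpha)=\sum_{q\in W_2,\ v_q\in D_j\text{ a head of }c,\ \psi_\alpha(v_q)\ne b_{c,\alpha}(v_q)}d_c(v_q).$$

**Claim 8.** If $T$ is bad and (D) and the conclusion of Claim 7 hold, then for $\alpha=\chi$: $\mathsf s^1_c<26t$ and $\mathsf s^2_{c,j}\le48n$.

**Proof.** A pair $(p,q)$ counted in $\mathsf s^1_c$ satisfies one of three conditions. Either $\chi(p)=\chi(q)$, which holds for $<2t$ pairs. Or $\psi(v_p)\ne\chi(p)$; then $p$ is heavy, as $v_p$ is a tail and lies in a relevant $D_j$, and by (12) this holds for at most $16t$ pairs. Or $b_c(v_q)\ne\chi(q)$; then $q$ is $c$-heavy, which holds for at most $8t$ pairs. For $\mathsf s^2_{c,j}$: an index counted there has $\psi(v_q)\ne\chi(q)$ or $b_c(v_q)\ne\chi(q)$, so it is heavy or $c$-heavy. By (D), $d_c(v_q)\le\frac{2n}td^T_c(q)$, and $d^T_c\le d_T$, so (12) gives $\mathsf s^2_{c,j}\le\frac{2n}t(16t+8t)=48n$. $\square$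

## 15. Transfer to $G$ by a union bound with few bits

**What this step is for.** The sample counts are small for $\alpha=\chi$. We show that, simultaneously for all $\alpha$, a large count in $G$ forces a large count in the sample.

**Graph counts.** Let
$$\mathsf g^1_c(\alpha)=\#\{(v\to w)\in E_c:\psi_\alpha(v)=b_{c,\alpha}(w)\},\qquad\mathsf g^2_{c,j}(\alpha)=\sum_{w\in D_j,\ \psi_\alpha(w)\ne b_{c,\alpha}(w)}d_c(w),$$
the last sum over heads $w$ of $c$. Put $\theta_1=\frac{\epsilon n^2}{16\kappa}$ and $\theta_2=\frac{\epsilon n^2}{16\kappa J}$.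

**Claim 9.** Given (S), with probability $\ge0.99$, for all kept $c$, relevant $j$ and all $\alpha$: $\mathsf g^1_c(\alpha)\ge\theta_1\Rightarrow\mathsf s^1_c(\alpha)\ge26t$, and $\mathsf g^2_{c,j}(\alpha)\ge\theta_2\Rightarrow\mathsf s^2_{c,j}(\alpha)>48n$.

**Proof.** Condition on all labels and on $v_p$ for all $p\notin W_1\cup W_2$, so that (S) holds; these data determine whether (S) holds. The $v_p$ with $p\in W_1\cup W_2$ remain i.i.d. uniform, and for each $\alpha$ the functions $\psi_\alpha,b_{c,\alpha}$ are now fixed.

**Second implication.** The counts $\mathsf g^2_{c,j},\mathsf s^2_{c,j}$ depend only on $\alpha$ on $X_j\cup U_c$. With $\Delta^*=\min(\Delta_c,2^j)\le n$ this is at most $\frac{2Ln}{2^j}+\frac{8Ln}{\Delta_c}\le\frac{10Ln}{\Delta^*}$ bits. Fix such an $\alpha$ with $\mathsf g^2_{c,j}(\alpha)\ge\theta_2$. Then $\mathsf s^2_{c,j}(\alpha)$ is a sum over $q\in W_2$ of i.i.d. terms in $[0,2\Delta^*]$, as $d_c(w)\le\min(2\Delta_c,2^{j+1})$ for $w\in D_j$. Its mean is $\ge\frac t8\cdot\frac{\theta_2}n=\frac{t\epsilon n}{128\kappa J}$. So it is below $\frac{t\epsilon n}{256\kappa J}$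 with probability at most
$$\exp\left(-\frac{t\epsilon n}{2048\kappa J\Delta^*}\right)\le\exp\left(-\frac{8Ln}{\Delta^*}\right),$$
as $t\epsilon\ge10^7L\kappa J$. A union bound over $2^{10Ln/\Delta^*}$ assignments leaves at most $e^{-(8-10\ln2)Ln/\Delta^*}\le e^{-L}$. Finally $\frac{t\epsilon n}{256\kappa J}\ge\frac{10^7Ln}{256}>48n$.

**First implication.** Tails of $E_c$ have $\deg_G\ge\Delta_c$, a power of two, so they lie in sets $D_j$ with $2^j\ge\Delta_c$. So $\mathsf g^1_c,\mathsf s^1_c$ depend on $\alpha$ on $U_c\cup\bigcup_{2^j\ge\Delta_c}X_j$ only, which is at most $\frac{8Ln}{\Delta_c}+\frac{4Ln}{\Delta_c}=\frac{12Ln}{\Delta_c}$ bits. Fix $\alpha$ with $\mathsf g^1_c(\alpha)\ge\theta_1$, let $E'\subseteq E_c$ be the edges counted by $\mathsf g^1_c(\alpha)$, and put $\mu_1=\frac{t\epsilon n}{128\kappa}$. We reveal $W_1$ first, then $W_2$.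

*(a) Enough edges leave $W_1$.* The sum $S_1=\sum_{p\in W_1}\mathrm{outdeg}_{E'}(v_p)$ has independent terms in $[0,2\Delta_c]$ and mean $\ge\frac t8\cdot\frac{\theta_1}n=\mu_1$. So $S_1\ge\mu_1/2$ except with probability $\le\exp\left(-\frac{t\epsilon n}{2048\kappa\Delta_c}\right)$.

*(b) They do not concentrate on few heads.* This part does not depend on $\alpha$. Let $r(w)=\#\{p\in W_1:(v_p\to w)\in E_c\}$, $\mathrm{cap}=4t\Delta_c/n$, and $Z=\sum_wr(w)\mathbf 1[r(w)>\mathrm{cap}]$. Here $r(w)$ is binomial with $N_0=|W_1|$ trials and probability $x=d_c(w)/n$, so its mean is $\le\frac{2t\Delta_c}n=\frac{\mathrm{cap}}2$. Also $\mathrm{cap}\ge\frac{t\epsilon}{8\rho}\ge24L$, since $\kappa\ge\rho$. For $X\sim\mathrm{Bin}(N_0,x)$, writing $X$ as a sum of indicators gives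
$$\mathbb E\,X\mathbf 1[X>\mathrm{cap}]=N_0x\Pr[\mathrm{Bin}(N_0-1,x)+1>\mathrm{cap}].$$
Since $\mathrm{cap}-1\ge\frac34\mathrm{cap}=\frac32\cdot\frac{\mathrm{cap}}2$, that probability is at most $e^{-(\mathrm{cap}/2)/12}=e^{-\mathrm{cap}/24}\le e^{-L}$. So $\mathbb EZ\le\sum_w\frac{|W_1|d_c(w)}ne^{-L}\le tn\,e^{-L}$. By Markov, $Z\le\mu_1/4$ except with probability $\le\frac{4tne^{-L}}{\mu_1}=\frac{512\kappa}\epsilon e^{-L}$.

*(c) $W_2$ hits enough of them.* Given the vertices of $W_1$ with $S_1\ge\mu_1/2$ and $Z\le\mu_1/4$, let
$$\tilde g(w)=\#\{p\in W_1:(v_p\to w)\in E'\}\cdot\mathbf 1[r(w)\le\mathrm{cap}]\in[0,\mathrm{cap}].$$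
Then $\sum_w\tilde g(w)\ge S_1-Z\ge\mu_1/4$. The sum $S_2=\sum_{q\in W_2}\tilde g(v_q)\le\mathsf s^1_c(\alpha)$ has mean $\ge\frac t8\cdot\frac{\mu_1}{4n}=\frac{t\mu_1}{32n}$. So
$$S_2\ge\frac{t\mu_1}{64n}=\frac{t^2\epsilon}{8192\kappa}\ge26t$$
except with probability $\le\exp\left(-\frac{t\mu_1}{32n}\cdot\frac1{8\,\mathrm{cap}}\right)=\exp\left(-\frac{t\epsilon n}{131072\,\kappa\Delta_c}\right)$.

The exponents in (a) and (c) are at least $13Ln/\Delta_c$, since $t\epsilon\ge10^7\kappa(\kappa+J)L$. A union bound over $2^{12Ln/\Delta_c}$ assignments leaves at most $2e^{-(13-12\ln2)Ln/\Delta_c}\le2e^{-L}$.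

Over all $c,j$ the failure probability is at most $\kappa Je^{-L}+2\kappa e^{-L}+\frac{512\kappa^2}\epsilon e^{-L}\le0.01$ for $C_1$ large, by (11). $\square$

**Conclusion of the proof of Theorem 2.** Suppose $T$ is bad and none of the failure events occurred, that is, (S), (D) and the conclusions of Claims 7 and 9 hold. By Claims 8 and 9 with $\alpha=\chi$, $\mathsf g^1_c<\theta_1$ and $\mathsf g^2_{c,j}<\theta_2$ for all $c,j$. Consider the 2-coloring $\psi$ of $V$. An edge $(v\to w)\in E_c$ with $\psi(v)=\psi(w)$ has either $b_c(w)=\psi(w)=\psi(v)$, and is counted in $\mathsf g^1_c$, or $\psi(w)\ne b_c(w)$, and is one of the $d_c(w)$ edges counted for $w$ in $\mathsf g^2_{c,j}$, where $D_j\ni w$ is relevant. So $\psi$ violates at most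
$$|E_0|+\sum_c\Big(\mathsf g^1_c+\sum_j\mathsf g^2_{c,j}\Big)\le\frac{\epsilon n^2}8+\kappa\theta_1+\kappa J\theta_2=\frac{\epsilon n^2}4<\frac{\epsilon n^2}2$$
edges, contradicting that $G$ is $\epsilon$-far. Hence $\Pr[T\text{ bad}]\le0.01+0.01+0.01<0.05$. $\blacksquare$

With Theorems 2 and 3 proved, the proof of Theorem 1 in Section 4 is complete.

## 16. What the quoted lower bounds add

*The exponent.* Theorem 1 and the Bogdanov–Trevisan lower bound $\Omega(\epsilon^{-3/2})$ show that the query complexity of testing Bipartiteness in the dense graph model is $\widetilde\Theta(\epsilon^{-3/2})$, for general graphs and with no degree assumption. So $c=3/2$ is achievable, and no exponent $c<3/2$ is possible.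

*Adaptive versus non-adaptive.* With the quoted non-adaptive bounds $\Omega(\epsilon^{-2})$ and $\widetilde O(\epsilon^{-2})$, the adaptive and non-adaptive complexities are $\widetilde\Theta(\epsilon^{-3/2})$ and $\widetilde\Theta(\epsilon^{-2})$.

*The sampled graph.* By Theorem 2, for every $\epsilon$-far $G$ the i.i.d. sampled graph on $t=\widetilde O(1/\epsilon)$ vertices is, with probability $\ge0.95$, itself $\widetilde\Omega(\epsilon)$-far from bipartite, since $2t=\frac2t\cdot t^2=\widetilde\Omega(\epsilon)\,t^2$ edges must be removed.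

*The search.* Theorem 3 holds for every $t$-vertex graph in which every 2-coloring violates at least $\beta t$ edges, $\beta\ge2$, regardless of degrees. At $\beta=2$ the exponent $3/2$ of $t$ cannot be improved: together with Theorem 2, a smaller exponent would contradict the $\Omega(\epsilon^{-3/2})$ lower bound.
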